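# Symbolic powers inside ordinary powers: the stable Harbourne containment

## 1. The containment theorem, and how to read it

Let $k$ be a field, $R=k[x_1,\dots,x_d]$, and let $I\subsetneq R$ be a nonzero homogeneous radical ideal. Write $I=P_1\cap\dots\cap P_t$, where $P_1,\dots,P_t$ are the distinct minimal primes of $I$, and put $h:=\max_i\operatorname{codim}P_i$. For a prime $P$ let
$$P^{(n)}=\{f\in R\mid sf\in P^n\text{ for some }s\notin P\},\qquad I^{(n)}=P_1^{(n)}\cap\dots\cap P_t^{(n)} .$$
The resurgence of $I$ is
$$\rho(I)=\sup\{m/n:\ m,n\ge1,\ I^{(m)}\not\subseteq I^n\}.$$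

**Theorem 1.** Let $k,R,I,P_1,\dots,P_t,h$ be as above.

1. There is $N$ such that $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$.
2. If $h\ge2$, then $\rho(I)<h$. Hence there is $\varepsilon>0$ such that $I^{(m)}\subseteq I^n$ for all $n\ge1$ and all $m\ge(h-\varepsilon)n$. In particular, for every constant $C$, $I^{(hn-C)}\subseteq I^n$ for $n\gg0$.
3. If $h=1$, then $\rho(I)=1=h$. For fixed $h\ge2$, no constant $c<h$ depending only on $h$ bounds all resurgences.

The ideal $P^{(n)}$ is $P^nR_P\cap R$, the $P$-primary component of $P^n$. It records vanishing to order $n$ at the generic point of $V(P)$, while $P^n$ is a purely algebraic power. The codimension of $P$ is its height $\dim R_P$. Since $R_P$ is regular, $PR_P$ is generated by $\operatorname{codim}P\le h$ elements, and this is how $h$ enters every argument below.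

We use a few elementary facts throughout. If $i\ne j$, then $P_j\not\subseteq P_i$, so
$$I^{(m)}R_{P_i}=P_i^mR_{P_i}=I^mR_{P_i}\quad\text{for all }m\ge1 .\tag{1.1}$$
Consequently $I^{(n)}$ is also the set of $f$ with $sf\in I^n$ for some $s\notin P_1\cup\dots\cup P_t$. Indeed, if $f\in I^{(n)}$, then (1.1) says that $(I^n:f)$ is contained in no $P_i$, and prime avoidance gives $s$; the converse holds because $I^n\subseteq P_i^n$. Clearly $I^{(1)}=I$, $I^{(m+1)}\subseteq I^{(m)}$ and $I^{(m)}I^{(l)}\subseteq I^{(m+l)}$. Finally, if $m<n$ then $I^{(m)}\not\subseteq I^n$: localize at $P_1$ and use $P_1^mR_{P_1}\ne P_1^nR_{P_1}$ (Nakayama). Taking $m=n-1$ and $n\to\infty$ gives $\rho(I)\ge1$.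

The starting point is a theorem that we quote (Ein–Lazarsfeld–Smith; Hochster–Huneke; Ma–Schwede):
$$I^{(hn)}\subseteq I^n\quad\text{for all }n\ge1.\tag{1.2}$$
In terms of resurgence it says $\rho(I)\le h$. Harbourne's Conjecture asks for $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge1$. It is false in general (Dumnicki–Szemberg–Tutaj-Gasińska, 2013), but it holds when $k$ has characteristic $p>0$ and $R/I$ is $F$-pure, meaning that the Frobenius map of $R/I$ is pure (Grifo–Huneke, 2019). The Stable Harbourne Conjecture asks for the same containment only for $n\gg0$, and part (1) says that it holds for every $k$ and every such $I$. Part (2) says more when $h\ge2$: the saving over $hn$ grows linearly in $n$. Part (3) says that the size of the saving cannot depend on $h$ alone.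

Homogeneity of $I$ will be used only through (1.2), and (1.2) will be used in the proof only for part (2).

## 2. Hypersurfaces, coordinate axes, and the ideals $I_s$

**The case $h=1$.** Every $P_i$ has height one in a UFD, so it is principal, and $I=(u)$ with $u$ the product of the generators. Then $I^{(n)}=\bigcap_i(u_i^n)=(u^n)=I^n$. Since $hn-h+1=n$, this gives (1). Also $I^{(m)}\not\subseteq I^n$ exactly when $m<n$, so $\rho(I)=1$, which is the first half of (3).

**Three coordinate axes.** Let $I=(x,y)\cap(x,z)\cap(y,z)=(xy,xz,yz)\subset k[x,y,z]$, so $h=2$. For an ideal generated by variables, symbolic and ordinary powers agree, so $x^ay^bz^c\in I^{(m)}$ if and only if $a+b,\ a+c,\ b+c\ge m$. For ordinary powers,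
$$x^ay^bz^c\in I^n\iff a+b,\ a+c,\ b+c\ge n\ \text{ and }\ a+b+c\ge2n.\tag{2.1}$$
Necessity is clear from the generators $(xy)^i(xz)^j(yz)^l$, $i+j+l=n$. For sufficiency, suppose we find $a'\le a$, $b'\le b$, $c'\le c$, all at most $n$, with sum $2n$. Then $i=n-c'$, $j=n-b'$, $l=n-a'$ are nonnegative with sum $n$, and $(xy)^i(xz)^j(yz)^l=x^{a'}y^{b'}z^{c'}$. Such $a',b',c'$ exist if $\min(a,n)+\min(b,n)+\min(c,n)\ge2n$. This holds if no exponent exceeds $n$, because $a+b+c\ge2n$. It holds if exactly one does, because the other two have sum at least $n$. It holds if two do, trivially.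

The least value of $a+b+c$ on $I^{(m)}$ is $\lceil3m/2\rceil$, so $I^{(m)}\subseteq I^n$ if and only if $m\ge n$ and $\lceil 3m/2\rceil\ge2n$. The second condition means $3m\ge4n-1$, and it implies the first. Hence $I^{(m)}\not\subseteq I^n$ if and only if $m\le(4n-2)/3$. So $xyz\in I^{(2)}\setminus I^2$, and $\rho(I)=4/3<2$ (take $n=3i+2$, $m=4i+2$, $i\to\infty$). With $m=2n-1$ we have $6n-3\ge4n-1$ for every $n\ge1$, so here the Harbourne containment holds for all $n$.

**A family with resurgence near $h$.** Let $s\ge h\ge2$ and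
$$I_s=\bigcap_{1\le i_1<\dots<i_h\le s}(x_{i_1},\dots,x_{i_h})\subset k[x_1,\dots,x_s].$$
This is a homogeneous radical ideal whose minimal primes all have codimension $h$; the case $h=2,s=3$ is the previous example. A monomial lies in $I_s$ if and only if every $h$-set of variables contains one that divides it, that is, at most $h-1$ variables fail to divide it. So $I_s$ is generated in degree $s-h+1$. Since $x_1\cdots x_s$ lies in the $h$-th power of each of the primes, $(x_1\cdots x_s)^j\in I_s^{(hj)}$. By degree, $(x_1\cdots x_s)^j\notin I_s^n$ if $sj<n(s-h+1)$. Letting $j/n$ approach $(s-h+1)/s$ from below gives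
$$\rho(I_s)\ \ge\ \frac{h(s-h+1)}s .$$
The right side tends to $h$ as $s\to\infty$, so no constant $c<h$ bounds all the $\rho(I_s)$. This proves (3); once (2) is known, each $\rho(I_s)$ is nevertheless smaller than $h$.

What remains is (1) and (2) for $h\ge2$.

## 3. Splitting off the components of codimension one

The purpose of this section is to arrange that every component has codimension at least $2$. Let $h\ge2$, let $u$ be the product of generators of those $P_i$ that have codimension $1$ ($u=1$ if there are none), and let $I'$ be the intersection of the other $P_i$. These $P_i$ exist because $h\ge2$. The ideal $I'$ has the same $h$, and it is homogeneous because minimal primes of homogeneous ideals are homogeneous.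

Now $I^{(m)}=(u^m)\cap I'^{(m)}$. If $u^mg\in P_i^{(m)}$ with $P_i\supseteq I'$ one of the remaining primes, then $g\in P_i^{(m)}$, since $u\notin P_i$ and $P_i^{(m)}$ is $P_i$-primary. Hence $I^{(m)}=u^mI'^{(m)}$ for all $m\ge1$; in particular $I=uI'$. If $m\ge n$ and $I'^{(m)}\subseteq I'^n$, then
$$I^{(m)}=u^mI'^{(m)}\subseteq u^nI'^n=I^n .$$
So $I^{(m)}\not\subseteq I^n$ forces $m<n$ or $I'^{(m)}\not\subseteq I'^n$, and therefore $\rho(I)\le\max(1,\rho(I'))$. Thus $\rho(I')<h$ implies $\rho(I)<h$. Since $hn-h+1\ge n$, part (1) for $I'$ implies part (1) for $I$. From now on we assume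
$$2\le\operatorname{codim}P_i\le h\quad\text{for all }i,\tag{3.1}$$
and in particular $d\ge2$.

## 4. Rees valuations and a borderline inequality

The integral closure $\overline J$ of an ideal $J$ consists of the $f$ satisfying an equation $f^n+c_1f^{n-1}+\dots+c_n=0$ with $c_i\in J^i$. For example, $xy\in\overline{(x^2,y^2)}$, because $(xy)^2-x^2y^2=0$. Integral closures of powers are detected by finitely many valuations. We describe these over the algebraic closure; the perfect ground field will be needed in Section 5. Put
$$\bar R=\bar k[x_1,\dots,x_d],\qquad J_m:=I^{(m)}\bar R,$$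
so that $J_1=I\bar R$ and $J_mJ_l\subseteq J_{m+l}$. For a valuation $v$ nonnegative on $\bar R$ and an ideal $J$, $v(J)$ denotes the minimum of $v$ on $J$.

**Rees valuations.** Write $J_1=(a_1,\dots,a_s)$ with all $a_j\ne0$, and let $B_j$ be the integral closure of $\bar R[J_1/a_j]$. The Rees valuations of $J_1$ are the finitely many normalized valuations $v$ of the discrete valuation rings $(B_j)_{\mathfrak p}$, where $\mathfrak p$ is a minimal prime of $a_jB_j$. They are nonnegative on $\bar R$, $v(J_1)\ge1$, and for all $n$
$$\overline{J_1^n}=\{f\in\bar R:\ v(f)\ge n\,v(J_1)\text{ for all these }v\}\tag{4.1}$$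
(Huneke–Swanson, *Integral Closure of Ideals, Rings, and Modules*, Ch. 10).

For the three axes, (2.1) exhibits valuations with this property. For $f\in k[x,y,z]$ let $v_{xy}(f)$ be the minimum of $a+b$ over the monomials $x^ay^bz^c$ of $f$, define $v_{xz},v_{yz}$ similarly, and let $v_0$ be the order at the origin. Then $v_{xy}(I)=v_{xz}(I)=v_{yz}(I)=1$ and $v_0(I)=2$, and (2.1) says that $f\in I^n$ if and only if $v(f)\ge n\,v(I)$ for these four $v$. Moreover $v_{xy}(I^{(m)})=m$ and $v_0(I^{(m)})=\lceil3m/2\rceil$. So $v(I^{(m)})/m$ tends to $1$ or to $3/2$, in each case strictly more than $v(I)/h$, which is $1/2$ or $1$.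

To return from integral closures to powers we use the Briançon–Skoda theorem of Lipman–Sathaye: in a regular ring, if $\mathfrak c$ is generated by $\ell$ elements, then $\overline{\mathfrak c^{\,n+\ell-1}}\subseteq\mathfrak c^n$ for $n\ge1$. With $\mathfrak c=(x^2,y^2)$ in $k[x,y]$ and $n=1$ it says $\overline{\mathfrak c^2}=(x,y)^4\subseteq\mathfrak c$, and $xy\in\overline{\mathfrak c}\setminus\mathfrak c$ shows that the shift cannot be dropped.

The sensible first attempt is now to estimate $v(J_m)$ for each Rees valuation $v$ using what is quoted. Let $r=v(J_1)$. By (1.2), $v(J_{hn})\ge nr$, so $v(J_m)\ge\lfloor m/h\rfloor r$. For $m=hn-h+1=h(n-1)+1$ this yields $v(J_m)\ge(n-1)r$, that is, $J_m\subseteq\overline{J_1^{\,n-1}}$. This is one step short of $\overline{J_1^n}$, and Briançon–Skoda costs another $\ell-1$ steps. All these losses are constants, so an arbitrarily small linear gain would absorb them. But (1.2) gives only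
$$\lim_m v(J_m)/m\ \ge\ r/h ,$$
and the attempt stops exactly at the possibility of equality. (The limit exists because $v(J_{m+l})\le v(J_m)+v(J_l)$.) Equality does occur when $h=1$: for $I=(u)$ we have $v(J_m)=m\,v(J_1)$. So the assumption (3.1) must be used. This leads to the following target.

**Proposition 2.** Assume (3.1). For every Rees valuation $v$ of $J_1$ there is a constant $\hat a_v>v(J_1)/h$ such that $v(J_m)\ge\hat a_v\,m$ for all $m\ge1$.

**Proof that Proposition 2 implies Theorem 1 (1) and (2).** There are finitely many $v$, so there is $\lambda>1$ with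
$$v(J_m)\ge\frac{\lambda m}h\,v(J_1)\quad\text{for all }m\ge1\text{ and all Rees valuations }v.$$
Let $I$ be generated by $\ell$ elements. If $\lambda m/h\ge n+\ell-1$, then $J_m\subseteq\overline{J_1^{\,n+\ell-1}}\subseteq J_1^n$ by (4.1) and Briançon–Skoda. Since $R\to\bar R$ is faithfully flat, contracting to $R$ gives $I^{(m)}\subseteq I^n$. Thus
$$I^{(m)}\not\subseteq I^n\ \Longrightarrow\ m<\frac h\lambda(n+\ell-1).\tag{4.2}$$

Since $h>h/\lambda$, we have $hn-h+1\ge\frac h\lambda(n+\ell-1)$ for $n\gg0$, and (4.2) gives part (1).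

For part (2), choose $n_0$ so large that $h_1:=\frac h\lambda\bigl(1+\frac{\ell-1}{n_0}\bigr)<h$. If $I^{(m)}\not\subseteq I^n$ with $n\ge n_0$, then $m/n\le h_1$ by (4.2). If $I^{(m)}\not\subseteq I^n$ with $n<n_0$, then (1.2) forces $m\le hn-1$, so $m/n\le h-\frac1{n_0}$. Hence $\rho(I)<h$, and by Section 3 this holds without (3.1) as well. Choose $\varepsilon>0$ with $h-\varepsilon>\rho(I)$. If $m\ge(h-\varepsilon)n$, then $m/n>\rho(I)$, so $I^{(m)}\subseteq I^n$. For $C\ge0$ we have $hn-C\ge(h-\varepsilon)n$ once $n\ge C/\varepsilon$; for $C<0$ the containment follows from the one for $C=0$. $\square$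

## 5. From a valuation to the order of vanishing at a point

Fix a Rees valuation $v$ of $J_1$ and put $r:=v(J_1)\ge1$. The graded ring attached to $v$ may be hard to handle. For the order at a point of affine space, the leading terms are forms in a polynomial ring. So we look for a ring map that turns $v$ into such an order without losing the codimension bound (3.1).

Completing gives a first map. The completion of the valuation ring of $v$ is a complete DVR containing the perfect field $\bar k$. Its residue field is therefore separable over $\bar k$, so it has a coefficient field $L\supseteq\bar k$ (Matsumura, *Commutative Ring Theory*, Thm 28.3), and the completion is $L[[t]]$. We get a $\bar k$-algebra map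
$$\gamma:\bar R\to L[[t]],\qquad\operatorname{ord}_t\gamma(f)=v(f),\qquad\gamma_i:=\gamma(x_i).$$
But $L[[t]]$ has dimension one and its nonzero ideals are powers of $t$, so all information about codimension is gone. One repairs this by adding a free variable for each $x_i$. With $x_i\mapsto y_i+g_i(t)$, $g_i$ approximating $\gamma_i$, the map becomes flat, but the terms that involve $y$ may have order as low as $1$, and we would not know that $J_1$ goes to order at least $r$. Replacing $y_i$ by $y_i^r$ removes this last defect.

Here is the construction. Choose $g_i\in L[t]$ of degree $\ge1$ with $g_i\equiv\gamma_i\bmod t^r$ (truncate $\gamma_i$ below $t^r$ and add $t^r$ if the result is constant). Let $K$ be an algebraic closure of $L$, and put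
$$S=K[y_1,\dots,y_d,t],\qquad\theta:\bar R\to S,\quad x_i\mapsto y_i^r+g_i(t).$$
Put $D=d+1\ge3$, $\mathfrak m=(y_1,\dots,y_d,t)$, let $\operatorname{ord}$ be the $\mathfrak m$-adic order, and let
$$\mathfrak a_m:=J_mS=I^{(m)}S,\qquad a(m):=\operatorname{ord}(\mathfrak a_m)=\min_{f\in\mathfrak a_m}\operatorname{ord}f .$$
Then $\mathfrak a_m\mathfrak a_l\subseteq\mathfrak a_{m+l}$.

For the three axes with $v=v_0$ and $r=2$, writing $\eta=y/x$ and $\zeta=z/x$ and taking $t=x$ as uniformizer, we get $L=\bar k(\eta,\zeta)$ and $\gamma=(t,\eta t,\zeta t)$. So $\theta(x)=y_1^2+t$, $\theta(y)=y_2^2+\eta t$, $\theta(z)=y_3^2+\zeta t$, and for instance $\theta(xy)$ has initial form $\eta t^2$ and order $2=v_0(xy)$.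

**Lemma 3.**
(a) $\operatorname{ord}\theta(f)\le v(f)$ for $f\in\bar R$; hence $a(m)\le v(J_m)$.
(b) $\mathfrak a_1\subseteq\mathfrak m^r$.
(c) $R\to S$ is flat. Every minimal prime $\mathfrak Q$ of $\mathfrak a_1$ satisfies $2\le\operatorname{ht}\mathfrak Q\le h$, and $\mathfrak a_m\subseteq\mathfrak Q^mS_{\mathfrak Q}$ for all $m$.
(d) If $\operatorname{char}k=0$, then $\mathfrak a_1$ is radical.

*Proof.* For $f\in\bar R$ expand $f(u_1+g_1(t),\dots,u_d+g_d(t))=\sum c_{\alpha j}u^\alpha t^j$ with $c_{\alpha j}\in L$. Then $\theta(f)=\sum c_{\alpha j}y^{r\alpha}t^j$, and the monomials $y^{r\alpha}t^j$ are distinct, so nothing cancels and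
$$w:=\operatorname{ord}\theta(f)=\min\{r|\alpha|+j:\ c_{\alpha j}\ne0\}.$$

**Part (a): comparing the two orders.** Substitute $u_i=\gamma_i-g_i\in t^rL[[t]]$. Then $\gamma(f)=\sum c_{\alpha j}(\gamma-g)^\alpha t^j$, and each term has order at least $r|\alpha|+j\ge w$. So $v(f)=\operatorname{ord}_t\gamma(f)\ge w$. If $f\in J_m$, then $v(f)\ge\operatorname{ord}\theta(f)\ge a(m)$.

**Part (b): $J_1$ goes to order at least $r$.** Let $f\in J_1$. Terms of $\theta(f)$ with $\alpha\ne0$ have degree $r|\alpha|+j\ge r$. The terms with $\alpha=0$ sum to $f(g(t))\equiv f(\gamma(t))\bmod t^r$, and $f(\gamma(t))=\gamma(f)$ has order $v(f)\ge r$. So $\operatorname{ord}\theta(f)\ge r$, and such $\theta(f)$ generate $\mathfrak a_1$.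

**Part (c): codimension survives.** The map $\theta$ is the composite $\bar R\to K[x]\to K[x,t]=K[u,t]\to K[y,t]$ with $u_i=x_i-g_i(t)\mapsto y_i^r$. The first map is a field extension, the second adds a variable, and the last is free; $R\to\bar R$ is flat as well. So $R\to S$ is flat.

Let $\mathfrak Q$ be minimal over $\mathfrak a_1=IS$. Then $\mathfrak Q\cap R\supseteq I$, so $\mathfrak Q\cap R\supseteq P_i$ for some $i$. By going-down there is a prime $\mathfrak Q'\subseteq\mathfrak Q$ with $\mathfrak Q'\cap R=P_i$. It contains $IS$, so $\mathfrak Q'=\mathfrak Q$ and $\mathfrak Q\cap R=P_i$. Also $\mathfrak Q$ is minimal over $P_iS$, because $P_iS\supseteq IS$. By the dimension formula for flat maps,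
$$\operatorname{ht}\mathfrak Q=\operatorname{ht}P_i+\dim S_{\mathfrak Q}/P_iS_{\mathfrak Q}=\operatorname{ht}P_i\in[2,h].$$
Finally $I^{(m)}\subseteq P_i^mR_{P_i}$ gives $\mathfrak a_m\subseteq P_i^mS_{\mathfrak Q}\subseteq\mathfrak Q^mS_{\mathfrak Q}$.

**Part (d): reducedness in characteristic $0$.** Since $k$ is perfect, $B:=K\otimes_kR/I$ is reduced, and so is $C:=B[t]$. As a polynomial in $t$ over $B$, $u_i=x_i-g_i(t)$ has a unit leading coefficient (here $\deg g_i\ge1$ is used), so it is a nonzerodivisor on $C$. Now
$$S/\mathfrak a_1=C[y]/(y_1^r-u_1,\dots,y_d^r-u_d)$$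
is free over $C$, so $u:=\prod u_i$ is a nonzerodivisor on it, and $S/\mathfrak a_1$ embeds in $C_u[y]/(y_i^r-u_i)$. There $r$ and the $u_i$, hence the $y_i$, are invertible, so each $ry_i^{r-1}$ is a unit. The ring is therefore étale over the reduced ring $C_u$, and hence reduced. $\square$

Since order is additive on products in $S$, we have $a(m+l)\le a(m)+a(l)$. By Fekete's lemma
$$\hat a:=\lim_m\frac{a(m)}m=\inf_m\frac{a(m)}m$$
exists. By Lemma 3(a), $v(J_m)\ge a(m)\ge\hat a\,m$. So Proposition 2, with $\hat a_v=\hat a$, follows from the next statement.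

**Proposition 4.** $\hat a>r/h$.

## 6. Initial forms and an extremal form $\varphi$

What would equality $\hat a=r/h$ look like? Both proofs of Proposition 4 meet the same obstacle: elements of $\mathfrak a_{hn}$, or of an $\mathfrak a_m$ with $m$ close to $hn$, whose initial form is $\varphi^n$ for one form $\varphi$ of degree $r$. When $h=1$ and $\mathfrak a_1=(c)$ with $c$ of order $r$, this does happen: $c^n\in\mathfrak a_n$ and $\varphi$ is the initial form of $c$. What (3.1) provides against it is an element of $\mathfrak a_1$ whose initial form shares no factor with $\varphi$.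

**Lemma 5.** Let $\mathfrak b\subseteq S$ be the ideal spanned by the initial forms at the origin of elements of $\mathfrak a_1$. It has height $\ge2$, and each nonzero form in $\mathfrak b$ is the initial form of some element of $\mathfrak a_1$. Consequently:
(i) for each nonzero form $\varphi$ there is $c\in\mathfrak a_1$ whose initial form is coprime to $\varphi$;
(ii) for some $e\ge1$ there are coprime nonzero forms $b_1,b_2\in\mathfrak b$ of degree $e$.

*Proof.* A sum of two initial forms of the same degree is $0$ or the initial form of the sum. A product of the initial form of $f$ with a nonzero form $\psi$ is the initial form of $f\psi$. So the homogeneous elements of $\mathfrak b$ are exactly $0$ and the initial forms.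

Next, the height. The ring $S/\mathfrak b$ is the associated graded ring of the local ring $S_{\mathfrak m}/\mathfrak a_1S_{\mathfrak m}$, since denominators are units at the origin and change initial forms only by scalars. A local ring and its associated graded ring have the same dimension, so by Lemma 3(c)
$$\dim S/\mathfrak b=\dim S_{\mathfrak m}/\mathfrak a_1S_{\mathfrak m}\le D-2,$$
and $\operatorname{ht}\mathfrak b\ge2$.

(i) Let $\pi$ run over the prime factors of $\varphi$; there are finitely many up to scalars, and they are forms. By height $\mathfrak b\not\subseteq(\pi)$, so some form in $\mathfrak b$ is not divisible by $\pi$. Multiplying it by powers of a linear form not divisible by $\pi$ shows $\mathfrak b_e\not\subseteq(\pi)$ for all large $e$. A vector space over the infinite field $K$ is not a finite union of proper subspaces. So for every large $e$ some nonzero element of $\mathfrak b_e$ is divisible by no $\pi$. It is the initial form of some $c\in\mathfrak a_1$.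

(ii) Take a nonzero form $b\in\mathfrak b$, a linear form $l$, and $b_1=b\,l^j$. The prime factors of $b_1$ divide $b\,l$. For $j$ large, the proof of (i) with $\varphi=b\,l$ in degree $e=\deg b_1$ gives $b_2\in\mathfrak b_e$ coprime to $b_1$. $\square$

For the three axes put $A=y_1^2+t$, $\beta=y_2^2-\eta y_1^2$, $\kappa=y_3^2-\zeta y_1^2$. Then $\theta(x)=A$, $\theta(y)=\eta A+\beta$, $\theta(z)=\zeta A+\kappa$. The ideal $\mathfrak a_1$ contains $A(\eta A+\beta)$, with initial form $\eta t^2$. It also contains
$$\zeta\theta(xy)-\eta\theta(xz)=A(\zeta\beta-\eta\kappa)\quad\text{and}\quad\theta(yz)-\zeta\theta(xy)=(\eta A+\beta)\kappa .$$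
Hence it contains $(\zeta\beta-\eta\kappa)\cdot(\eta A+\beta)\kappa-\eta\kappa\cdot A(\zeta\beta-\eta\kappa)=\beta\kappa(\zeta\beta-\eta\kappa)$, a form of degree $6$ in $y_1,y_2,y_3$, coprime to $t$. So $\mathfrak b$ contains two coprime forms, although the generators $\theta(xy),\theta(xz),\theta(yz)$ all have initial form a scalar multiple of $t^2$.

## 7. Proposition 4 in characteristic $p$: Frobenius powers

Here $q,q_0,q_1,q_2$ denote powers of $p$, including $1$. For an ideal $\mathfrak c$, $\mathfrak c^{[q]}$ is the ideal generated by the $q$-th powers of the elements of $\mathfrak c$; the $q$-th powers of a set of generators suffice. For example, $(x,y)^{[q]}=(x^q,y^q)$.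

**Lemma 6.** $\mathfrak a_{(h+l-1)q-h+1}\subseteq\mathfrak a_l^{[q]}$ for all $l\ge1$.

*Proof.* It suffices to show $I^{((h+l-1)q-h+1)}\subseteq(I^{(l)})^{[q]}$ in $R$ and extend to $S$.

**Reduction to the primes $P_i$.** We check that containment may be tested locally at the $P_i$. Frobenius on the regular ring $R$ is flat, so
$$\operatorname{Ass}(R/(I^{(l)})^{[q]})=\bigcup_{P\in\operatorname{Ass}(R/I^{(l)})}\operatorname{Ass}(R/P^{[q]}).$$
If $s\notin P$, then $s$ is a nonzerodivisor on $R/P$. By flatness $s^q$ is one on $R/P^{[q]}$, hence so is $s$. Every associated prime of $P^{[q]}$ contains $P$, so $\operatorname{Ass}(R/P^{[q]})=\{P\}$. As $\operatorname{Ass}(R/I^{(l)})\subseteq\{P_1,\dots,P_t\}$, we may localize at $P=P_i$. There $I^{(m)}$ becomes $P^mR_P$ for every $m$, by (1.1).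

**Pigeonhole.** The ideal $PR_P$ is generated by $\nu\le h$ elements $z_1,\dots,z_\nu$. Consider a monomial $z^u$ with $|u|=(h+l-1)q-h+1$. If $\sum\lfloor u_i/q\rfloor\le l-1$, then
$$|u|\le(l-1)q+\nu(q-1)\le(l-1)q+h(q-1)=(h+l-1)q-h,$$
a contradiction. So $\sum\lfloor u_i/q\rfloor\ge l$, and $z^u$ is divisible by the $q$-th power of a monomial of degree $l$ in the $z_i$; that is, $z^u\in(P^l)^{[q]}R_P$. $\square$

With $l=1$ the proof gives $I^{(hq-h+1)}\subseteq I^{[q]}\subseteq I^q$, the Harbourne containment for $n=q$. Still, dividing orders by $hq-h+1$ and letting $q\to\infty$, the $-h+1$ disappears and only $\hat a\ge r/h$ remains. To exclude equality, suppose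
$$\hat a\le r/h .$$

**Step 1: $a(hq-h+1)=qr$ for all $q$.** This step shows that equality in the limit forces equality at every power of $p$. By Lemma 6 with $l=1$ and $\mathfrak a_1\subseteq\mathfrak m^r$, we have $\mathfrak a_{hq-h+1}\subseteq(\mathfrak m^r)^{[q]}\subseteq\mathfrak m^{qr}$, so $a(hq-h+1)\ge qr$. Suppose $a(hq_0-h+1)\ge q_0r+1$ for some $q_0$. Lemma 6 with $l=hq_0-h+1$, for which $h+l-1=hq_0$, gives $\mathfrak a_{hq_0q-h+1}\subseteq\mathfrak a_l^{[q]}$, so $a(hq_0q-h+1)\ge q(q_0r+1)$ for all $q$. Dividing by $hq_0q-h+1$ and letting $q\to\infty$, we get $\hat a\ge(q_0r+1)/(hq_0)>r/h$, a contradiction.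

**Step 2: one form $\varphi$ of degree $r$ that serves all $q$.** Let $S_r$ be the space of forms of degree $r$, and
$$\mathcal U_q=\{\varphi\in S_r:\ \exists f\in\mathfrak a_{hq-h+1},\ f\equiv\varphi^q\bmod\mathfrak m^{qr+1}\}.$$
This is a $K$-subspace of $S_r$, since $\varphi\mapsto\varphi^q$ is additive and $(\lambda\varphi)^q=\lambda^q\varphi^q$.

It is nonzero. By Step 1 take $f\in\mathfrak a_{hq-h+1}\subseteq\mathfrak a_1^{[q]}$ of order $qr$, and write $f=\sum s_jG_j^q$ with $G_j\in\mathfrak a_1\subseteq\mathfrak m^r$. With $(\cdot)_r$ denoting the degree-$r$ part, the degree-$qr$ part of $f$ is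
$$\sum s_j(0)\,(G_j)_r^q=\Bigl(\sum s_j(0)^{1/q}(G_j)_r\Bigr)^q\ne0;$$
the $q$-th roots exist because $K$ is algebraically closed. So the form in parentheses is a nonzero element of $\mathcal U_q$.

The spaces decrease: $\mathcal U_{pq}\subseteq\mathcal U_q$. Let $\varphi\in\mathcal U_{pq}$, with $f\in\mathfrak a_{hpq-h+1}$ and $f\equiv\varphi^{pq}\bmod\mathfrak m^{pqr+1}$. Lemma 6 with $l=hq-h+1$ and Frobenius power $p$ has left side $\mathfrak a_{hqp-h+1}$, so $f=\sum s_jg_j^p$ with $g_j\in\mathfrak a_{hq-h+1}\subseteq\mathfrak m^{qr}$. Comparing degree-$pqr$ parts, $\varphi^{pq}=\bigl(\sum s_j(0)^{1/p}(g_j)_{qr}\bigr)^p$. Since $p$-th roots are unique in $S$, $\varphi^q=\sum s_j(0)^{1/p}(g_j)_{qr}$. So $f':=\sum s_j(0)^{1/p}g_j\in\mathfrak a_{hq-h+1}$ satisfies $f'\equiv\varphi^q\bmod\mathfrak m^{qr+1}$, and $\varphi\in\mathcal U_q$.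

A decreasing sequence of nonzero finite-dimensional spaces has nonzero intersection. Fix $0\ne\varphi\in\bigcap_q\mathcal U_q$. By Lemma 5(i) fix $c\in\mathfrak a_1$ whose initial form $c_0$ is coprime to $\varphi$.

**Step 3: a cheap multiple of a high power of $\varphi$ lies in $(\mathfrak m^r)^{[q]}$.** Let $q=q_1q_2$ with $q_2\ge2$, and let $f\in\mathfrak a_{hq_1-h+1}$ with $f\equiv\varphi^{q_1}\bmod\mathfrak m^{q_1r+1}$. We use $f$ for $q_2-1$ factors and make up the missing index with powers of $c$; the number of these is of size $q_1+q_2$, much less than $q_1q_2$. Precisely, put $M=hq_1+(h-1)(q_2-2)$. Then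
$$(hq_1-h+1)(q_2-1)+M=hq_1q_2-(h-1)(q_2-1)+(h-1)(q_2-2)=hq-h+1 .$$
So
$$F:=f^{q_2-1}c^M\in\mathfrak a_{hq-h+1}\subseteq\mathfrak a_1^{[q]}\subseteq(\mathfrak m^r)^{[q]} .$$
The last ideal is homogeneous, so it contains the initial form of $F$:
$$\varphi^{q-q_1}c_0^M\in(\mathfrak m^r)^{[q]}.\tag{7.1}$$

**Step 4: cancelling $\varphi$.** The purpose is to extract from (7.1) a statement about $c_0$ alone. Choose, once and for all, linear coordinates $z_1,\dots,z_D$ in which $\varphi$, after scaling, is monic in $z_D$ of degree $r$; this is possible since $K$ is infinite. Put $z'^{[q]}=(z_1^q,\dots,z_{D-1}^q)$. The ideal $(\mathfrak m^r)^{[q]}$ is generated by the $q$-th powers of the monomials of degree $r$, and all of these except $z_D^{rq}$ lie in $z'^{[q]}$. Since $\varphi\equiv z_D^r\bmod(z_1,\dots,z_{D-1})$, we have $\varphi^q\equiv z_D^{rq}\bmod z'^{[q]}$. Hence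
$$(\mathfrak m^r)^{[q]}\subseteq z'^{[q]}+(z_D^{rq})=z'^{[q]}+(\varphi^q).$$
By (7.1) there is $b\in S$ with $\varphi^{q-q_1}(c_0^M-b\,\varphi^{q_1})\in z'^{[q]}$. As $\varphi$ is monic in $z_D$, it is a nonzerodivisor on $S/z'^{[q]}=(K[z_1,\dots,z_{D-1}]/z'^{[q]})[z_D]$. So $c_0^M-b\varphi^{q_1}\in z'^{[q]}$, and in particular
$$c_0^M\in z'^{[q]}+(\varphi).\tag{7.2}$$

**Step 5: a degree contradiction by taking norms.** Let $A=K[z_1,\dots,z_{D-1}]$ and $T=S/(\varphi)$, which is free over $A$ with basis $1,z_D,\dots,z_D^{r-1}$. Since $c_0$ is coprime to $\varphi$, it is a nonzerodivisor on $T$. So its norm $\mathcal N\in A$, the determinant of multiplication by $c_0$ on $T$, is nonzero. By Cayley–Hamilton, $\mathcal N\in c_0T$. With (7.2),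
$$\mathcal N^M\in c_0^MT\cap A\subseteq z'^{[q]}T\cap A=z'^{[q]}A,$$
where the last equality holds because $T$ is free over $A$ with $1$ in a basis. Every monomial of an element of $z'^{[q]}A$ has some exponent $\ge q$, so a nonzero element of it has degree $\ge q$. Therefore $M\deg\mathcal N\ge q$. Here $\mathcal N$ depends only on $\varphi$, $c_0$ and the coordinates, not on $q_1,q_2$. Take $q_1=q_2=p^s$ with $s\ge1$: then $M\le2hp^s$, and we get $2hp^s\deg\mathcal N\ge p^{2s}$, which is false for $s\gg0$. This proves Proposition 4 in characteristic $p$. $\square$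

## 8. Proposition 4 in characteristic $0$: multiplier ideals

**Multiplier ideals** (Lazarsfeld, *Positivity II*, Ch. 9). Let $X$ be a smooth variety in characteristic $0$ and $\Delta$ an effective $\mathbb Q$-divisor. For a log resolution $\mu:X'\to X$ of $(X,\Delta)$ put
$$\mathcal J(X,\Delta)=\mu_*\mathcal O_{X'}\bigl(K_{X'/X}-\lfloor\mu^*\Delta\rfloor\bigr)\subseteq\mathcal O_X .$$

This does not depend on $\mu$ and is local on $X$. If the support of $\Delta$ is smooth, or if $\Delta$ is integral, then $\mathcal J(X,\Delta)=\mathcal O(-\lfloor\Delta\rfloor)$. Since one may choose $\mu$ to dominate a given blow-up, an element $g\in\mathcal J(X,\Delta)$ satisfies $\operatorname{ord}_E(g)\ge\lfloor\operatorname{ord}_E\Delta\rfloor-\operatorname{ord}_EK_{X'/X}$ for every exceptional divisor $E$ of a blow-up of a smooth subvariety.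

As an example, let $\Delta=\lambda\operatorname{div}(f)$ on $\mathbb A^2$, with $f$ a product of three distinct lines through the origin and $0<\lambda\le1$. Blowing up the origin is a log resolution with $K_{X'/X}=E$ and $\mu^*\Delta=\lambda(L_1+L_2+L_3)+3\lambda E$. So $\mathcal J$ is trivial for $\lambda<2/3$. It is $(x,y)$ for $2/3\le\lambda<1$, since then $K_{X'/X}-\lfloor\mu^*\Delta\rfloor=E-2E=-E$, and $\mathcal J=(f)$ for $\lambda=1$.

We use three theorems. Nadel vanishing: if $X$ is projective, $\mathcal L$ an integral divisor and $\mathcal L-\Delta$ ample, then $H^i(X,\mathcal O(K_X+\mathcal L)\otimes\mathcal J(X,\Delta))=0$ for $i\ge1$. The birational transformation rule (Thm 9.2.33): for $\beta:Y\to X$ proper birational with $Y$ smooth, $\mathcal J(X,\Delta)=\beta_*\bigl(\mathcal J(Y,\beta^*\Delta)\otimes\mathcal O_Y(K_{Y/X})\bigr)$. The restriction theorem (Thm 9.5.1): if $H\subset X$ is a smooth irreducible divisor not in the support of $\Delta$, then $\mathcal J(H,\Delta|_H)\subseteq\mathcal J(X,\Delta)|_H$.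

**Ground field.** We need these over $K$, which need not embed in $\mathbb C$. Each instance involves finitely many data (varieties, divisors, a log resolution), defined over a subfield $K_0\subseteq K$ finitely generated over $\mathbb Q$, and such a $K_0$ embeds in $\mathbb C$. Log resolutions, multiplier ideals and coherent cohomology commute with extension of the base field, and vanishing and containments can be checked after a faithfully flat base change. So the results hold over $K$.

Finally, a coherent sheaf $\mathcal F$ on a projective space is $m$-regular if $H^i(\mathcal F(m-i))=0$ for all $i\ge1$; by Castelnuovo–Mumford, $\mathcal F(m)$ is then globally generated. For instance, $\mathcal O(-a)$ is $a$-regular.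

Here is the natural first attempt. By contradiction, assume $\hat a\le r/h$; we look for an element of $\mathfrak a_1$ of order $r-1$. Pick $f\in\mathfrak a_{hn}$ with $\operatorname{ord}(f)/n$ close to $h\hat a$, and put $\Delta=\frac1n\operatorname{div}f$. It has multiplicity $\ge h$ along every component of $V(\mathfrak a_1)$, which forces $\mathcal J(\mathbb A^D,\Delta)\subseteq\mathfrak a_1$ (this is Step 1 below). If the initial form $f_0$ defined on $\mathbb P^{D-1}$ a divisor $\Delta_0=\frac1n\operatorname{div}f_0$ of degree less than $r$, Nadel vanishing would make $\mathcal J(\mathbb P^{D-1},\Delta_0)$ $(r-1)$-regular. A form of degree $r-1$ in it could then be lifted. But (1.2) gives $\mathfrak a_{hn}\subseteq\mathfrak a_1^n\subseteq\mathfrak m^{rn}$, so $\deg\Delta_0\ge r$ always. If $f_0=\varphi^n$ with $\deg\varphi=r$, then $\Delta_0=\operatorname{div}\varphi$, $\mathcal J(\Delta_0)=\mathcal O(-r)$, and $\mathcal J(\Delta_0)(r-1)=\mathcal O(-1)$ has no sections. That is where the attempt stops, at the same form $\varphi$ as in Section 7. The remedy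 is to move a little of the weight from $f$ to an element $c\in\mathfrak a_1$ whose initial form is coprime to $f_0$.

Write $z_1,\dots,z_D$ for the coordinates of $S$, and suppose $\hat a\le r/h$.

**Choices.** Take $e,b_1,b_2$ from Lemma 5(ii) and put $\varepsilon=\frac1{2he}$. Since
$$\lim_n\frac{a(hn)}n=h\hat a\le r<\frac r{1-\varepsilon},$$
there are $n$ and $f\in\mathfrak a_{hn}$ with $(1-\varepsilon)\operatorname{ord}(f)/n<r$. Let $f_0$ be the initial form of $f$. As $b_1,b_2$ are coprime, each prime factor of $f_0$ divides $b_1+sb_2$ for at most one $s\in K$, and $b_1+sb_2=0$ for no $s$, since $e\ge1$. So for some $s$ the form $c_0=b_1+sb_2$ is nonzero and coprime to $f_0$. By Lemma 5 let $c\in\mathfrak a_1$ have initial form $c_0$; it has order $e$. Put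
$$\Delta=\tfrac{1-\varepsilon}n\operatorname{div}f+\varepsilon h\operatorname{div}c\ \text{ on }\mathbb A^D,\qquad\Delta_0=\tfrac{1-\varepsilon}n\operatorname{div}f_0+\varepsilon h\operatorname{div}c_0\ \text{ on }\mathbb P^{D-1}.$$
Since $\varepsilon he=\frac12$,
$$\delta:=\deg\Delta_0=(1-\varepsilon)\operatorname{ord}(f)/n+\tfrac12<r+\tfrac12 .\tag{8.1}$$

**Step 1: $\mathcal J(\mathbb A^D,\Delta)\subseteq\mathfrak a_1$.** This is where $h$ and the symbolic powers enter. Let $\mathfrak Q$ be a minimal prime of $\mathfrak a_1$, of height $e_{\mathfrak Q}\le h$. By Lemma 3(c), $f\in\mathfrak Q^{hn}S_{\mathfrak Q}$ and $c\in\mathfrak QS_{\mathfrak Q}$. So $\Delta$ has multiplicity at least $(1-\varepsilon)h+\varepsilon h=h$ along $V(\mathfrak Q)$. Blow up $V(\mathfrak Q)$ near its generic point, where it is smooth. The exceptional divisor has discrepancy $e_{\mathfrak Q}-1$, so elements of $\mathcal J(\Delta)$ vanish along it to order at least $h-(e_{\mathfrak Q}-1)\ge1$. Thus $\mathcal J(\Delta)\subseteq\mathfrak Q$. Since $\mathfrak a_1$ is radical by Lemma 3(d),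 it is the intersection of its minimal primes, and the claim follows.

**Step 2: $H^0(\mathbb P^{D-1},\mathcal J_0(r-1))\ne0$, where $\mathcal J_0=\mathcal J(\mathbb P^{D-1},\Delta_0)$.** This step finds the form of degree $r-1$ that we shall lift. We show that $\mathcal J_0$ is $(r-1)$-regular, i.e. $H^i(\mathcal J_0(r-1-i))=0$ for $i\ge1$. Since $K_{\mathbb P^{D-1}}$ has degree $-D$, Nadel vanishing says $H^i(\mathcal J_0(j))=0$ for $i\ge1$ and $j+D>\delta$. For $1\le i\le D-2$ and $j=r-1-i$ we have $j+D\ge r+1>\delta$ by (8.1), so these groups vanish.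

For $i=D-1$ we have only $j+D=r$, and Nadel does not apply when $\delta\ge r$. Here we use Serre duality: $H^{D-1}(\mathcal J_0(r-D))$ is dual to $\operatorname{Hom}(\mathcal J_0(r-D),\mathcal O(-D))=\operatorname{Hom}(\mathcal J_0,\mathcal O(-r))$. Put $B=\lfloor\Delta_0\rfloor$. Off a closed set of codimension $\ge2$ the support of $\Delta_0$ is smooth, so $\mathcal J_0=\mathcal O(-B)$ there. The sheaves are torsion-free, so restricting homomorphisms to this open set is injective, and sections of a line bundle extend over codimension $\ge2$. This gives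
$$\operatorname{Hom}(\mathcal J_0,\mathcal O(-r))\hookrightarrow H^0(\mathbb P^{D-1},\mathcal O(\deg B-r)).$$
The components of $\operatorname{div}c_0$ are not components of $\operatorname{div}f_0$. They occur in $\operatorname{div}c_0$ with multiplicity at most $e$, so their coefficient in $\Delta_0$ is at most $\varepsilon he=\frac12<1$, and they do not contribute to $B$. So $B\le\frac{1-\varepsilon}n\operatorname{div}f_0$, and $\deg B\le(1-\varepsilon)\operatorname{ord}(f)/n<r$. Hence the Hom group is $0$.

So $\mathcal J_0$ is $(r-1)$-regular, and $\mathcal J_0(r-1)$ is globally generated. As $\mathcal J_0\ne0$, there is a nonzero form $G$ of degree $r-1$ in $H^0(\mathcal J_0(r-1))$.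

**Step 3: $G\in\mathcal J(\mathbb A^D,\Delta_0^c)$, where $\Delta_0^c=\frac{1-\varepsilon}n\operatorname{div}f_0+\varepsilon h\operatorname{div}c_0$ on $\mathbb A^D$.** This step passes from projective space to the cone over it. Let $\beta:Y\to\mathbb A^D$ be the blow-up of $0$, with exceptional divisor $E$ and line bundle projection $p:Y\to\mathbb P^{D-1}$. A form of degree $w$ pulls back to $w$ times $E$ plus the pullback of its divisor on $\mathbb P^{D-1}$, so $\beta^*\Delta_0^c=p^*\Delta_0+\delta E$; also $K_{Y/\mathbb A^D}=(D-1)E$.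

Over a standard affine chart $U\subset\mathbb P^{D-1}$, $Y$ is the product $U\times\mathbb A^1$ with $E=U\times0$. If $\mu:U'\to U$ is a log resolution of $(U,\Delta_0|_U)$, then $\mu\times\mathrm{id}$ is a log resolution of $(U\times\mathbb A^1,p^*\Delta_0+\delta E)$, with relative canonical divisor pulled back from $U'$. The floor of the pulled-back divisor is the sum of the pullback of $\lfloor\mu^*\Delta_0\rfloor$ and $\lfloor\delta\rfloor E$. By flat base change $\mathcal J(Y,p^*\Delta_0+\delta E)=p^*\mathcal J_0\cdot\mathcal O_Y(-\lfloor\delta\rfloor E)$, and the birational transformation rule gives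
$$\mathcal J(\mathbb A^D,\Delta_0^c)=\beta_*\bigl(p^*\mathcal J_0\cdot\mathcal O_Y((D-1-\lfloor\delta\rfloor)E)\bigr).$$
On the chart $z_i\ne0$ of $\mathbb P^{D-1}$, $z_i$ is an equation of $E$ and
$$\beta^*G=z_i^{r-1}\cdot p^*(G/z_i^{r-1}),\qquad G/z_i^{r-1}\text{ a section of }\mathcal J_0 .$$
So $\beta^*G$ is a section of $p^*\mathcal J_0\cdot\mathcal O_Y(-(r-1)E)$. By (8.1), $\lfloor\delta\rfloor\le r\le(r-1)+(D-1)$, so $-(r-1)\le D-1-\lfloor\delta\rfloor$, and the claim follows.

**Step 4: lifting $G$ to an element of $\mathfrak a_1$ of order $r-1$.** We deform $\Delta$ to its cone $\Delta_0^c$ and use restriction. Let $\tau$ be a new variable and put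
$$\tilde f(z,\tau)=\tau^{-\operatorname{ord}f}f(\tau z),\qquad\tilde c(z,\tau)=\tau^{-e}c(\tau z)\quad\text{in }K[z,\tau].$$
At $\tau=0$ they are $f_0$ and $c_0$. Let $\tilde\Delta=\frac{1-\varepsilon}n\operatorname{div}\tilde f+\varepsilon h\operatorname{div}\tilde c$ on $\mathbb A^D\times\mathbb A^1$. Its support does not contain $\{\tau=0\}$, and $\tilde\Delta|_{\tau=0}=\Delta_0^c$. By the restriction theorem $\mathcal J(\mathbb A^D,\Delta_0^c)\subseteq\mathcal J(\mathbb A^D\times\mathbb A^1,\tilde\Delta)|_{\tau=0}$. With Step 3, there is $\tilde H\in\mathcal J(\tilde\Delta)\subseteq K[z,\tau]$ with $\tilde H(z,0)=G$.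

Over $\tau\ne0$, $\tilde\Delta$ is the pullback of $\Delta\times\mathbb G_m$ under the automorphism $(z,\tau)\mapsto(\tau z,\tau)$, because $\tau$ is a unit there. The multiplier ideal of $\Delta\times\mathbb G_m$ is the extension of $\mathcal J(\Delta)$, by the product resolution as in Step 3. Applying the inverse automorphism and Step 1, we get $\tilde H(z/\tau,\tau)\in\mathfrak a_1K[z,\tau^{\pm1}]$. So each $\tau$-coefficient of $\tilde H(z/\tau,\tau)$ lies in $\mathfrak a_1$.

Write $\tilde H=\sum_{j,i\ge0}\tau^jH_{j,i}(z)$ with $H_{j,i}$ homogeneous of degree $i$. Then $\tilde H(z/\tau,\tau)=\sum\tau^{j-i}H_{j,i}(z)$, and the coefficient of $\tau^{-(r-1)}$ is $\sum_{j\ge0}H_{j,\,j+r-1}$. Its term with $j=0$ is $H_{0,r-1}=G$, because $\tilde H(z,0)=G$ is homogeneous of degree $r-1$. Therefore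
$$\sum_{j\ge0}H_{j,\,j+r-1}=G+(\text{terms of degree}\ge r)\ \in\ \mathfrak a_1 .$$
This element has order $r-1$, contradicting $\mathfrak a_1\subseteq\mathfrak m^r$ (Lemma 3(b)). Hence $\hat a>r/h$, which proves Proposition 4 in characteristic $0$. With Section 7, Proposition 4 holds in every characteristic; this gives Proposition 2, and by Section 4 it completes the proof of Theorem 1. $\blacksquare$
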